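# Periodic orbits of long-step affine scaling beyond step-size $2/3$

## 1. Positive periodic sequences and their correlation functions

Fix a period $P\ge 2$ and a number $\rho\in(0,1)$. The talk is built on one elementary object: a positive function $\varphi:\mathbb Z_P\to\mathbb R$, that is, a positive $P$-periodic sequence, together with three quantities attached to it.

**Definition.** For positive $\varphi:\mathbb Z_P\to\mathbb R$ put
$$q_\varphi=\min_n\frac{\varphi(n+1)}{\varphi(n)},\qquad \gamma_\varphi(n)=\frac{\rho\,\varphi(n+1)-\varphi(n)}{\varphi(n)^2},\qquad C_\varphi(d)=\sum_{n\in\mathbb Z_P}\gamma_\varphi(n)\,\varphi(n+d).$$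
We call $C_\varphi$ the correlation function of $\varphi$.

Three facts are immediate. First, $q_\varphi\le 1$, because the $P$ ratios $\varphi(n+1)/\varphi(n)$ have product $1$. Second, replacing $\varphi$ by $\alpha\varphi$ with $\alpha>0$ divides $\gamma_\varphi$ by $\alpha$, so $C_{\alpha\varphi}=C_\varphi$. Third, replacing $\varphi$ by a translate $\varphi(\cdot+t)$ only reindexes the sum, so it does not change $C_\varphi$. A constant sequence has a constant correlation function.

**Example (period two).** Let $P=2$, $\varphi(0)=1$, $\varphi(1)=r>0$, and put $u=r+1/r\ge 2$. The two ratios are $r$ and $1/r$, and $\gamma_\varphi(n)\varphi(n)=\rho\frac{\varphi(n+1)}{\varphi(n)}-1$. Hence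
$$C_\varphi(0)=\rho u-2,\qquad C_\varphi(1)=\rho\Bigl(r^2+\frac1{r^2}\Bigr)-u=\rho(u^2-2)-u,$$
$$C_\varphi(0)-C_\varphi(1)=-\rho u^2+(1+\rho)u-2(1-\rho)=(u-2)(1-\rho-\rho u).$$
So $C_\varphi$ is constant exactly when $u=2$ (the constant sequence) or $u=(1-\rho)/\rho$. The second value exceeds $2$ if and only if $\rho<1/3$. The number $1/3$ will reappear throughout. Note also the sign pattern when $\rho<1/3$: the difference is positive for $u$ slightly above $2$, and negative for $u>(1-\rho)/\rho$.

What is this for? We want to make an interior point algorithm for linear programming follow a trajectory of the form $\rho^k\cdot(\text{periodic vector})$. If an iterate has the coordinates $\rho^k\varphi(k+j)$, $j\in\mathbb Z_P$, and the next one is to have the coordinates $\rho^{k+1}\varphi(k+1+j)$, then the algorithm forces the reduced costs to be $-\gamma_\varphi(k+j)$, up to a positive factor. The scalar products of reduced costs with the periodic vectors are then values of $-C_\varphi$. If the correlation functions of several sequences add up to a constant, the reduced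 costs at different times differ only by vectors orthogonal to the feasible directions, and this is what linear programming duality asks of them. So a finite list of sequences with constant total correlation gives a linear program with a prescribed orbit. We shall arrange that the orbit converges to the wrong point.

## 2. The long-step affine scaling method and its step-size threshold

Consider
$$\min\ c^Tx\quad\text{s.t. } Ax=b,\ x\ge0,$$
where $A\in\mathbb R^{m\times n}$ has full row rank. The standing assumptions are: there is an interior feasible point ($Ax=b$, $x>0$); the objective is not constant on the feasible region; there is an optimal solution. Nothing is assumed about nondegeneracy.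

**Definition (the method).** Fix $\lambda\in(0,1)$ and an interior feasible $x^0$. Given an interior feasible $x^k$, let $X_k=\operatorname{diag}(x^k)$,
$$y^k=(AX_k^2A^T)^{-1}AX_k^2c,\qquad s^k=c-A^Ty^k,\qquad x^{k+1}=x^k-\lambda\,\frac{X_k^2s^k}{\max_j(x^k_js^k_j)} .$$
Here $y^k$ is called the dual estimate and $s^k$ the reduced cost.

Let us see that this makes sense. Write $x,X,y,s$ for the quantities at one iterate. Since $A$ has full row rank and $x>0$, the matrix $AX^2A^T$ is invertible. The formula for $y$ says $AX^2(c-A^Ty)=0$, so: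

> **Characterization of the reduced cost.** $s$ is the unique vector with $c-s\in\operatorname{range}A^T$ and $AX^2s=0$. $\qquad(2)$

Indeed, if $s=c-A^Ty$ and $AX^2s=0$, then $AX^2A^Ty=AX^2c$, which determines $y$. By (2), $X^2s\in\ker A$ and $c^TX^2s=s^TX^2s=|Xs|^2$. We have $s\ne0$, since otherwise $c\in\operatorname{range}A^T$ and the objective would be constant on the feasible region. If $\max_jx_js_j\le0$, then $-X^2s\ge0$ would be a nonzero feasible direction along which one can go forever with the objective tending to $-\infty$; this contradicts the existence of an optimal solution. So the maximum is positive. The $j$-th coordinate of $x-\tau X^2s$ is $x_j(1-\tau x_js_j)$, so the boundary is reached at $\tau=1/\max_j(x_js_j)$, and the method moves the fraction $\lambda$ of the way to it.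

The problem is taken from "Convergence Analysis", https://ir.soken.ac.jp/record/717/files/%E7%94%B267_%E6%9C%AC%E6%96%87.pdf. The following facts are known.

* **(K1)** For every $\lambda\le2/3$, every such LP and every starting point, $\{x^k\}$ converges to an optimal solution (indeed to a relative interior point of the optimal face), and the dual estimates converge to the analytic center of the optimal face of the dual problem.
* **(K2)** For any $\lambda>2/3$ there are examples in which the dual estimates do not converge to that analytic center.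
* **(K3)** Mascarenhas gave an example with $\lambda=0.999$ in which the primal sequence fails to converge to an optimal solution.

The analytic center of the dual optimal face is the point of the face that maximizes the product of those dual slacks that are not identically zero on it. For a segment with slacks $t$ and $1-t$, $0\le t\le1$, it is $t=1/2$. Of (K1) we shall use only the primal statement, and (K2), (K3) are not used.

The question is where primal convergence breaks down. Let $\lambda^*$ be the supremum of those $\lambda_0\in(0,1)$ such that, for every $\lambda\in(0,\lambda_0]$, every LP as above and every interior feasible starting point, the primal sequence converges to an optimal solution. By (K1) and (K3), $2/3\le\lambda^*\le0.999$. What is $\lambda^*$, and does convergence hold at $\lambda^*$ itself?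

**Theorem.** For every $\lambda\in(2/3,1)$ there are an LP satisfying all the stated assumptions and an interior feasible starting point for which the long-step affine scaling sequence with step-size $\lambda$ converges to a non-optimal point.

**Corollary.** $\lambda^*=2/3$, and convergence does hold at $\lambda=\lambda^*$. More precisely, the method with fixed step-size $\lambda\in(0,1)$ is globally convergent (primal sequence, all LPs, all starting points) if and only if $\lambda\le2/3$.

*Proof of the Corollary.* By (K1), every $\lambda\le 2/3$ gives convergence to an optimal solution, so $\lambda_0=2/3$ is admissible. By the Theorem no $\lambda>2/3$ gives global convergence, so no $\lambda_0>2/3$ is admissible. $\square$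

**A two-variable program by hand.** Take $\min x_1+x_2$ subject to $x_0=1$, $x\ge0$. Here $A$ is a single row, $AX^2c=0$, so $y=0$ and $s=c$: the reduced cost is $1$ on $x_1,x_2$ and $0$ on $x_0$. The method acts on $(x_1,x_2)$ by
$$x_j\mapsto x_j-\lambda\frac{x_j^2}{\max(x_1,x_2)} .$$
Start at $(1,r)$ with $0<r<1$. The next point is $(1-\lambda,\ r-\lambda r^2)$. It equals $\rho\,(r,1)$ when $\rho r=1-\lambda$ and $\rho=r-\lambda r^2$, and both equations hold for
$$\lambda=\frac{r+1}{r^2+r+1},\qquad \rho=\frac r{r^2+r+1},$$
because $1-\lambda=\frac{r^2}{r^2+r+1}$ and $r-\lambda r^2=\frac{r(r^2+r+1-r^2-r)}{r^2+r+1}$. Since the map is homogeneous and symmetric, the iterates are $\rho^k(\varphi(k),\varphi(k+1))$ with $\varphi=(1,r)$ of period two. For $r=1/2$: $\lambda=6/7$, $\rho=2/7$, and $(1,\tfrac12)\mapsto(\tfrac17,\tfrac27)\mapsto\tfrac4{49}(1,\tfrac12)$. The derivative of $\lambda$ in $r$ has the sign of $-r^2-2r$, so $\lambda$ decreases from $1$ to $2/3$ as $r$ goes from $0$ to $1$: such an orbit exists for each $\lambda>2/3$. Moreover $1/\rho=r+1/r+1$, so this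 is exactly the nontrivial solution $u=(1-\rho)/\rho$ of Section 1.

This orbit oscillates in direction, but it converges to the optimal solution $(x_1,x_2)=(0,0)$. Oscillation alone is not failure. To fail, we need the reduced costs to have negative components that never get repaired.

From now on $P\ge5$ is an odd integer and $\rho\in(0,1)$.

## 3. A list of sequences with constant total correlation is a linear program

**Proposition 1.** Let $\lambda,\rho\in(0,1)$, let $M\ge2$, and let $\varphi_1,\dots,\varphi_M$ be positive $P$-periodic sequences (repetitions allowed) with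

* (a) $\sum_mC_{\varphi_m}(d)$ independent of $d$; call it $-K$;
* (b) $\min_mq_{\varphi_m}=(1-\lambda)/\rho$;
* (c) $\Gamma:=\sum_n\gamma_{\varphi_1}(n)>0$.

Then there are an LP and a starting point as in the Theorem for which the method with step-size $\lambda$ converges to a non-optimal point.

The roles are: (a) makes the reduced costs legitimate, (b) fixes the step length, (c) makes the limit non-optimal.

**Step 1: the orbit and its reduced costs.** This step sets up the vectors that we want the method to produce. Let $I=\{1,\dots,M\}\times\mathbb Z_P$. For $k\in\mathbb Z$ define $\xi^k,s^k\in\mathbb R^I$ (the superscript is an index; both are $P$-periodic in $k$) by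
$$\xi^k_{(m,j)}=\varphi_m(k+j)>0,\qquad s^k_{(m,j)}=-\gamma_{\varphi_m}(k+j)=\frac{\xi^k_{(m,j)}-\rho\,\xi^{k+1}_{(m,j)}}{(\xi^k_{(m,j)})^2}.$$
Let $h\in\mathbb R^I$ have $h_{(1,j)}=1$ for all $j$ and all other entries $0$. Substituting $n=k+j$,
$$s^k\cdot\xi^l=-\sum_m\sum_n\gamma_{\varphi_m}(n)\varphi_m(n+l-k)=-\sum_mC_{\varphi_m}(l-k)=K,\qquad s^k\cdot h=-\Gamma<0\qquad\text{for all }k,l. \tag{1}$$

**Step 2: $K>0$.** This sign will give the orbit a larger objective than its limit. By (1),
$$(1-\rho)K=s^k\cdot(\xi^k-\rho\xi^{k+1})=\sum_{\iota\in I}\bigl(1-\rho\,\xi^{k+1}_\iota/\xi^k_\iota\bigr)^2\ge0 .$$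
If this were $0$, then $\varphi_m(n)=\rho\varphi_m(n+1)$ for all $m,n$; going once around the period gives $1=\rho^P$, which is false.

**Step 3: the linear program.** We want a program whose feasible directions contain all $\xi^l$ (so that the orbit is feasible) and one extra direction along which the objective becomes negative. Let $L_0=\operatorname{span}\{\xi^l\}$ and $c=s^0$. By (1),
$$s^k-c\ \perp\ L_0+\mathbb Rh\qquad\text{for all }k. \tag{3}$$
The variables are $(x,x_0)\in\mathbb R^{MP+1}$, the cost is $\hat c=(c,0)$, and the feasible affine set is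
$$\{(y+\tau h,\,1-\tau):y\in L_0,\ \tau\in\mathbb R\}=(0,1)+V,\qquad V=\{(y+\tau h,-\tau):y\in L_0,\ \tau\in\mathbb R\}.$$
Since $\dim V\le P+1<MP+1$ (here $M\ge2$ is used), $V^\perp\ne0$. Let the rows of $A$ be a basis of $V^\perp$ and $b=A(0,1)^T$. Then $A$ has full row rank, $\ker A=V$ and $\operatorname{range}A^T=V^\perp$.

**Step 4: the standing assumptions hold.** The point $(\xi^0,1)$ is interior feasible ($y=\xi^0$, $\tau=0$).

*Existence of an optimal solution.* Let $(x,1-\tau)$ be feasible, so $x=\sum_l\alpha_l\xi^l+\tau h\ge0$ and $\tau\le1$. Put $\Phi=\sum_n\varphi_1(n)>0$. Summing the entries $(1,j)$ of $x$ over $j$ gives $\Phi\sum_l\alpha_l+\tau P\ge0$. By (1) the objective is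
$$K\sum_l\alpha_l-\Gamma\tau\ \ge\ -\tau\Bigl(\frac{KP}\Phi+\Gamma\Bigr)\ \ge\ -\Bigl(\frac{KP}\Phi+\Gamma\Bigr),$$
the first inequality because $K>0$, the second because $\tau\le1$ and the bracket is positive. A feasible LP that is bounded below has an optimal solution.

*Non-constant objective, negative optimum.* The point $(h,0)$ is feasible ($y=0$, $\tau=1$) with value $s^0\cdot h=-\Gamma<0$, so the optimal value is negative. The value at $(\xi^0,1)$ is $K>0$.

**Step 5: the iterates.** We show that from $\hat x^0=(\xi^0,1)$ the method produces $\hat x^k=(\rho^k\xi^k,1)$ for all $k\ge0$. Assume this for $k$, and put $\hat s=(s^k,0)$, $X=\operatorname{diag}(\hat x^k)$. We check the two conditions of (2).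

* $\hat c-\hat s=(c-s^k,0)\in V^\perp=\operatorname{range}A^T$ by (3).
* $X^2\hat s=(\rho^{2k}(\xi^k-\rho\xi^{k+1}),0)\in V=\ker A$, with $\tau=0$.

So $\hat s$ is the reduced cost at $\hat x^k$. Next, the products $\hat x_\iota\hat s_\iota$ are $0$ for the coordinate $x_0$, and
$$\rho^k\Bigl(1-\rho\,\frac{\varphi_m(k+j+1)}{\varphi_m(k+j)}\Bigr)\quad\text{for }(m,j).$$
As $j$ runs over all of $\mathbb Z_P$, every ratio of every $\varphi_m$ occurs, so by (b) the maximum is $\rho^k\bigl(1-\rho\cdot\frac{1-\lambda}\rho\bigr)=\rho^k\lambda>0$. Hence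
$$\hat x^{k+1}=\hat x^k-\lambda\frac{X^2\hat s}{\rho^k\lambda}=\bigl(\rho^k\xi^k-\rho^k(\xi^k-\rho\xi^{k+1}),\,1\bigr)=(\rho^{k+1}\xi^{k+1},1).$$

**Step 6: the limit.** Since $\xi^k$ is bounded, $\hat x^k\to(0,1)$. The objective there is $0$, and the optimal value is negative. $\square$

## 4. The geometric sequence, and why small perturbations cannot cancel it

We need a sequence satisfying (c). Let $q_0=(1-\lambda)/\rho$, assume $q_0<1$, and put $Q=1/q_0>1$. The sequence
$$\varphi^*(n)=q_0^{\,n}\quad(0\le n\le P-1),\qquad\text{extended }P\text{-periodically},$$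
has the ratios $q_0$ ($P-1$ times) and $Q^{P-1}>1$ (once), so $q_{\varphi^*}=q_0$, as (b) wants. Since $\rho q_0=1-\lambda$,
$$\gamma_{\varphi^*}(n)=(\rho q_0-1)Q^n=-\lambda Q^n\ (n\le P-2),\qquad \gamma_{\varphi^*}(P-1)=\frac{\rho-q_0^{P-1}}{q_0^{2(P-1)}}=\rho Q^{2(P-1)}-Q^{P-1},$$
$$\sum_n\gamma_{\varphi^*}(n)=-\lambda\frac{Q^{P-1}-1}{Q-1}+\rho\,Q^{2(P-1)}-Q^{P-1}. \tag{4}$$
The term $\rho Q^{2(P-1)}$ dominates, so (4) is positive for $P$ large: (c) holds for $\varphi_1=\varphi^*$.

What remains is (a). We must add further sequences, all with $q_\varphi>q_0$, so that the total correlation is constant. Let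
$$W=W_P=\{\text{functions }\mathbb Z_P\to\mathbb R\}/\{\text{constants}\},$$
and write $[\cdot]$ for classes. We need a finite list with $\sum[C_\varphi]=-[C_{\varphi^*}]$. The correlation functions of the list can only be added, never subtracted, so it is a matter of convex cones. If the classes $[C_\varphi]$, $q_\varphi>q_0$, generate all of $W$ as a cone, then we can cancel $[C_{\varphi^*}]$ whatever it is, at least with real coefficients.

**The first attempt.** The condition $q_\varphi>q_0$ is satisfied for free when $\varphi$ is close to constant, so one tries $\varphi=1+f$ with $f$ small. By scale invariance we may take $\sum_nf(n)=0$. Write $f'(n)=f(n+1)$. Expanding $(\rho-1+\rho f'-f)(1-2f+3f^2-\cdots)$,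
$$\gamma_\varphi=(\rho-1)+\bigl[(1-2\rho)f+\rho f'\bigr]+\bigl[(3\rho-1)f^2-2\rho ff'\bigr]+O(|f|^3). \tag{5}$$
Now $C_\varphi(d)=\sum_n\gamma_\varphi(n)+\sum_n\gamma_\varphi(n)f(n+d)$, and the second sum has mean zero over $d$. Hence
$$C_\varphi(0)-\operatorname{mean}(C_\varphi)=\sum_n\gamma_\varphi(n)f(n)=\sum_n\bigl[(1-2\rho)f^2+\rho ff'\bigr]+O(|f|^3)\ \ge\ (1-3\rho)\sum_nf^2+O(|f|^3),$$
because $\sum ff'\ge-\sum f^2$. If $\rho<1/3$ is fixed (and $P$ is fixed), this is positive for all sufficiently small $f\ne0$. So all these classes lie in the open half-space $\{w(0)-\operatorname{mean}(w)>0\}$, and their cone is not $W$. This is where the linearization stops: for $\rho<1/3$, the quadratic part of $f\mapsto C_\varphi(0)-\operatorname{mean}(C_\varphi)$ is positive.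

**The way past it.** The margin is only $1-3\rho$, and it is nearly attained when $f$ almost alternates in sign, $f'\approx-f$. In the period-two example the difference $C_\varphi(0)-C_\varphi(1)$ turned negative once $u>(1-\rho)/\rho$, a threshold which tends to $2$ as $\rho\uparrow1/3$. So we first fix an amplitude, small enough that all ratios stay well above $q_0$, and only then let $\rho$ approach $1/3$ from below. For $\rho$ close enough to $1/3$, the quartic term beats the quadratic one at that amplitude, while at smaller amplitudes the quadratic one still wins; both signs are available. For this $\rho$ must lie in $(1-\lambda,1/3)$ in order that $q_0<1$, and this interval is nonempty exactly when $\lambda>2/3$.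

## 5. Positive spanning and the cone of correlation classes

**Definition.** A subset of a finite-dimensional real space *positively spans* it if its convex cone (the set of finite nonnegative combinations) is the whole space.

For instance $\{1,-1,\mathrm i\}$ does not positively span $\mathbb C=\mathbb R^2$, since $\operatorname{Im}\ge0$ on it. The three cube roots of unity do: on them the functional $w\mapsto\operatorname{Re}(e^{\mathrm i\alpha}w)$ takes the values $\cos(\alpha+2\pi j/3)$, which have sum $0$ and are not all $0$, so one is negative; now use (F1).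

* **(F1)** *A set positively spans if and only if no nonzero linear functional is $\ge0$ on it.* If the cone is not the whole space, separate a point $p$ outside it: some $\mu\ne0$ has $\langle\mu,p\rangle\le\langle\mu,v\rangle$ for all $v$ in the cone. Since the cone is invariant under positive scaling, $\langle\mu,v\rangle<0$ is impossible. The converse is clear.
* **(F2)** *If a set positively spans, so does a finite subset.* Collect the finitely many vectors used to represent $\pm$ the elements of a basis.
* **(F3)** *For finite sets, positive spanning is stable under small perturbations.* By (F1) and compactness of the sphere, $\{v_\nu\}$ positively spans if and only if $\max_{|\mu|=1}\min_\nu\langle\mu,v_\nu\rangle<0$. This number changes by at most $\max_\nu|v_\nu-v_\nu'|$ when $v_\nu$ is replaced by $v_\nu'$.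

**Proposition 2.** Let $\lambda\in(2/3,1)$. There are $\rho\in(1-\lambda,1/3)$ and $P_0\ge5$ such that, with $q_0:=(1-\lambda)/\rho<1$, for every odd $P\ge P_0$ the convex cone $\mathcal K$ generated by $\{[C_\varphi]:q_\varphi>q_0\}$ is all of $W_P$.

The proof takes Sections 6 to 8. We use Fourier modes on $\mathbb Z_P$, with a generator $\omega$ close to $\pi$, so that mode $1$ almost alternates. Modes $1$ and $2$ are treated in the limit $P\to\infty$, where the shift $n\mapsto n+1$ becomes a half-turn of the circle; the higher modes follow by induction.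

## 6. Two harmonics on the circle with a half-turn

For $a\in\mathbb R$, $b\in\mathbb C$ with $|a|+|b|<1/2$ put $z=e^{\mathrm i\theta}$ and
$$o=a(z+\bar z),\quad e=bz^2+\bar b\bar z^2,\quad F(\theta)=o+e,\quad\text{so }F(\theta+\pi)=e-o,$$
$$G(\theta)=\frac{\rho(1+e-o)}{(1+e+o)^2}-\frac1{1+e+o},\qquad g_l=\frac1{2\pi}\int_0^{2\pi}Ge^{\mathrm il\theta}\,d\theta,\qquad u_1=a\,g_1,\quad u_2=b\,g_2 .$$
Thus $G$ is $\gamma_\varphi$ for $\varphi=1+F$ with the shift replaced by the half-turn. Since $|F|\le2(|a|+|b|)<1$, $G$ expands in a power series in $a,b,\bar b$, uniformly in $\theta$ on compact parameter sets. So $g_l$ and $u_l$ are real-analytic in $(a,\operatorname{Re}b,\operatorname{Im}b)$; they are continuous in $\rho$, since $G$ is affine in $\rho$. Replacing $b$ by $\bar b$ amounts to $\theta\to-\theta$, and $G$ is real, so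
$$g_l(a,\bar b)=\overline{g_l(a,b)},\qquad u_j(a,\bar b)=\overline{u_j(a,b)}. \tag{6}$$

**Step 1: expansions.** We compute the leading terms that decide the signs. With $e=0$,
$$G|_{e=0}=\frac{(\rho-1)-(1+\rho)o}{(1+o)^2},\qquad (1+o)^{-2}=\sum_j(-1)^j(j+1)o^j .$$
The coefficient of $o^j$ is $(-1)^j[(\rho-1)(j+1)+(1+\rho)j]=(-1)^j[(2j+1)\rho-1]$, so
$$G|_{e=0}=(\rho-1)+(1-3\rho)o+(5\rho-1)o^2+(1-7\rho)o^3+(9\rho-1)o^4+\cdots$$
Differentiating $G$ in $e$ gives $(1+\rho)(1+e+o)^{-2}-2\rho(1+e-o)(1+e+o)^{-3}$. At $e=0$, with $(1+o)^{-3}=1-3o+6o^2-10o^3+\cdots$,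
$$\partial_eG|_{e=0}=\frac{(1-\rho)+(1+3\rho)o}{(1+o)^3}=(1-\rho)+(6\rho-2)o+(3-15\rho)o^2+(28\rho-4)o^3+\cdots$$
The number $g_l$ is the coefficient of $z^{-l}$ in $G$. The coefficient of $z^{-1}$ in $o,o^3$ is $a,3a^3$, and that of $z^{-2}$ in $o^2,o^4$ is $a^2,4a^4$; the other parities contribute nothing. Therefore:

* **(E1)** $u_1(a,0)=(1-3\rho)a^2+3(1-7\rho)a^4+O(a^6)$, real. At $\rho=1/3$ it is $-4a^4+O(a^6)$.
* **(E2)** $g_2(a,0)=(5\rho-1)a^2+4(9\rho-1)a^4+O(a^6)$, real.
* **(E3)** $J_2(a):=\partial_{\operatorname{Im}b}\operatorname{Im}u_2|_{b=0}=g_2(a,0)=(5\rho-1)a^2+(36\rho-4)a^4+O(a^6)$.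
* **(E4)** $J_1(a):=\partial_{\operatorname{Im}b}\operatorname{Im}u_1|_{b=0}=(2-6\rho)a^2+(8-56\rho)a^4+O(a^6)$.

For (E3), the product rule applied to $u_2=bg_2$ gives $\partial_{\operatorname{Im}b}u_2|_{b=0}=\mathrm i\,g_2(a,0)$. For (E4), $\partial_{\operatorname{Im}b}e=\mathrm i(z^2-\bar z^2)$, so $\partial_{\operatorname{Im}b}u_1|_{b=0}$ is $a$ times the constant term of $\partial_eG|_{e=0}\cdot\mathrm i(z^2-z^{-2})z$. The constant term of $\mathrm i(z^3-z^{-1})(z+z^{-1})$ is $-\mathrm i$. Since $(z+z^{-1})^3=z^3+3z+3z^{-1}+z^{-3}$, that of $\mathrm i(z^3-z^{-1})(z+z^{-1})^3$ is $\mathrm i(1-3)=-2\mathrm i$. Even powers of $o$ contribute $0$ by parity. So the derivative is $\mathrm i\bigl[-(6\rho-2)a^2-2(28\rho-4)a^4+O(a^6)\bigr]$.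

**Step 2: choice of parameters.** Here the amplitude is fixed before $\rho$. Since $3(1-\lambda)<1$, fix $\bar q\in(3(1-\lambda),1)$, and $r\in(0,1/8)$ with $\frac{1-2r}{1+2r}>\bar q$. By (E1) at $\rho=1/3$ there is $a_1\in(0,r)$ with $u_1(a_1,0)<0$ at $\rho=1/3$; by continuity in $\rho$ this persists near $1/3$. As $\rho\to1/3$ we have $(1-\lambda)/\rho\to3(1-\lambda)<\bar q$. So we can fix $\rho<1/3$ so close to $1/3$ that
$$u_1(a_1,0)<0,\qquad\rho>1/4,\qquad q_0=(1-\lambda)/\rho<\bar q .$$
In particular $q_0<1$, that is, $\rho>1-\lambda$. Let $\Omega=\{(a,b)\in\mathbb R\times\mathbb C:|a|+|b|<r\}$.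

**Lemma 1.** $\{(u_1,u_2)(a,b):(a,b)\in\Omega\}$ positively spans $\mathbb C^2=\mathbb R^4$.

*Proof.* We use (F1). Every real linear functional on $\mathbb C^2$ has the form $\operatorname{Re}(\mu_1u_1+\mu_2u_2)$. Suppose it is $\ge0$ for all $(a,b)\in\Omega$; we show $\mu_1=\mu_2=0$.

**Step 1: the real parts of $\mu_1,\mu_2$ vanish.** Write $M_j=\operatorname{Re}\mu_j$. Adding the inequalities at $(a,b)$ and $(a,\bar b)$ and using (6), we get $M_1\operatorname{Re}u_1+M_2\operatorname{Re}u_2\ge0$ on $\Omega$. Take $b=0$, so $u_2=0$. By (E1), $u_1(a,0)>0$ for small $a\ne0$ because $\rho<1/3$, while $u_1(a_1,0)<0$. Hence $M_1=0$. Now $M_2\operatorname{Re}u_2\ge0$ on $\Omega$. Fix a small $a\ne0$ with $g_2(a,0)>0$, possible by (E2) since $\rho>1/5$. For small real $b$, $g_2(a,b)$ is real by (6) and positive by continuity, so $u_2=b\,g_2(a,b)$ has the sign of $b$. Hence $M_2=0$.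

**Step 2: the imaginary parts vanish.** Now $\mu_j=\mathrm iy_j$ with $y_j\in\mathbb R$, and $-(y_1\operatorname{Im}u_1+y_2\operatorname{Im}u_2)\ge0$ on $\Omega$. Replacing $b$ by $\bar b$ reverses the sign of the left side, so $y_1\operatorname{Im}u_1+y_2\operatorname{Im}u_2\equiv0$ on $\Omega$. Differentiating in $\operatorname{Im}b$ at $b=0$ gives $y_1J_1(a)+y_2J_2(a)\equiv0$ for $|a|<r$. The coefficients of $a^2$ and $a^4$ give
$$y_1(2-6\rho)+y_2(5\rho-1)=0,\qquad y_1(8-56\rho)+y_2(36\rho-4)=0,$$
with determinant
$$(2-6\rho)(36\rho-4)-(8-56\rho)(5\rho-1)=(-216\rho^2+96\rho-8)-(-280\rho^2+96\rho-8)=64\rho^2\ne0 .$$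
So $y_1=y_2=0$. $\square$

## 7. Modes 1 and 2 on $\mathbb Z_P$ for large odd $P$

**Step 1: correlation in Fourier modes.** This step turns $[C_\varphi]$ into a vector of complex numbers. Let $P\ge5$ be odd and
$$\omega=\pi+\frac\pi P=\frac{2\pi}P\cdot\frac{P+1}2 .$$
Since $\gcd(\frac{P+1}2,P)$ divides $\gcd(P+1,P)=1$, $e^{\mathrm i\omega}$ is a primitive $P$-th root of unity, so the $e^{\mathrm il\omega n}$ with $|l|\le(P-1)/2$ are all the characters of $\mathbb Z_P$. Let $\varphi(n)=1+\sum_{1\le|l|\le(P-1)/2}f_le^{\mathrm il\omega n}>0$ with $f_{-l}=\bar f_l$, and put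
$$g^P_l:=\frac1P\sum_{n\in\mathbb Z_P}\gamma_\varphi(n)e^{\mathrm il\omega n},$$
which is the coefficient of $e^{-\mathrm il\omega n}$ in $\gamma_\varphi$. Then $C_\varphi(d)=\sum_n\gamma_\varphi(n)+\sum_lf_le^{\mathrm il\omega d}\sum_n\gamma_\varphi(n)e^{\mathrm il\omega n}$; pairing $l$ with $-l$,
$$C_\varphi(d)=\text{const}+2P\sum_{l=1}^{(P-1)/2}\operatorname{Re}\bigl(f_l\,g^P_l\,e^{\mathrm il\omega d}\bigr). \tag{7}$$
For $1\le R\le(P-1)/2$ let $W_R\subset W$ be the span of the classes $[\operatorname{Re}(\alpha e^{\mathrm il\omega d})]$, $\alpha\in\mathbb C$, $1\le l\le R$. The map $(c_l)_{l\le R}\mapsto[\sum_l\operatorname{Re}(c_le^{\mathrm il\omega d})]$ is a linear isomorphism $\mathbb C^R\to W_R$: if the sum is constant in $d$, multiplying by $e^{-\mathrm il'\omega d}$ and summing over $d$ gives $Pc_{l'}/2=0$. Comparing dimensions, $W_{(P-1)/2}=W$.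

**Step 2: sampling the circle.** This step transfers Lemma 1 to $\mathbb Z_P$. By Lemma 1 and (F2) choose finitely many $(a_\nu,b_\nu)\in\Omega$ whose vectors $(u_1,u_2)$ positively span $\mathbb R^4$. Put $\varphi_\nu(n)=1+F_\nu(\omega n)$, where $F_\nu$ is $F$ for $(a_\nu,b_\nu)$; that is, $f_1=a_\nu$, $f_2=b_\nu$ and no other modes with $l\ge1$. Since $|F_\nu|\le2r$, we have $q_{\varphi_\nu}\ge\frac{1-2r}{1+2r}>\bar q>q_0$.

As $n$ runs over $\mathbb Z_P$, $\omega n$ runs modulo $2\pi$ over $\{2\pi j/P\}$, and $\varphi_\nu(n+1)=1+F_\nu(\omega n+\pi+\pi/P)$. So $\gamma_{\varphi_\nu}(n)=G_P(\omega n)$ with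
$$G_P(\theta)=\frac{\rho\bigl(1+F_\nu(\theta+\pi+\pi/P)\bigr)-\bigl(1+F_\nu(\theta)\bigr)}{(1+F_\nu(\theta))^2} .$$
Since $F_\nu$ is uniformly continuous and $1+F_\nu\ge1-2r\ge3/4$, $G_P\to G$ uniformly as $P\to\infty$. Now
$$g^P_l=\frac1P\sum_jG_P\bigl(\tfrac{2\pi j}P\bigr)e^{2\pi\mathrm ilj/P}$$
differs by at most $\sup|G_P-G|$ from the Riemann sum of the continuous function $\frac1{2\pi}Ge^{\mathrm il\theta}$ over $[0,2\pi]$. Hence $g^P_l\to g_l$, and $f_lg^P_l\to u_l$ for $l=1,2$.

**Step 3: conclusion for $W_2$.** By (F3) there is $P_0\ge5$ such that for all odd $P\ge P_0$ the vectors $(f_1g^P_1,f_2g^P_2)$ of the $\varphi_\nu$ positively span $\mathbb C^2$. By (7), $[C_{\varphi_\nu}]\in W_2$ corresponds to $2P(f_1g^P_1,f_2g^P_2)$ under the isomorphism of Step 1. So $\mathcal K\supseteq W_2$.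

## 8. Higher modes by quadratic interaction

Fix an odd $P\ge P_0$ and suppose $\mathcal K\supseteq W_R$ with $2\le R<(P-1)/2$. We show $\mathcal K\supseteq W_{R+1}$.

What blocks mode $R+1$ taken alone is that, to leading order, $f_{R+1}g^P_{R+1}$ is $|f_{R+1}|^2$ times a fixed complex number, by (5): the phase of $f_{R+1}$ drops out. The remedy is to let modes $1$ and $R$ force a nonzero coefficient at mode $-(R+1)$ of $\gamma_\varphi$ through the quadratic bracket of (5). If $f_{R+1}$ is much smaller still, its self-interaction is negligible, and the phase of $f_{R+1}g^P_{R+1}$ is free. What happens in modes $1,\dots,R$ does not matter, because $W_R\subseteq\mathcal K$.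

**Step 1: the test sequence.** Take
$$\varphi=1+f,\quad f(n)=2\operatorname{Re}\bigl(\varepsilon\sigma\,e^{\mathrm i\omega n}+\varepsilon\,e^{\mathrm iR\omega n}+\varepsilon^3\zeta\,e^{\mathrm i(R+1)\omega n}\bigr),\qquad\sigma\in\{1,2\},\ |\zeta|=1,$$
with $\varepsilon>0$ so small that $\varphi>0$ and $q_\varphi>q_0$; the latter is possible since $q_0<1$. The expansion (5) holds with error $O(\varepsilon^3)$, uniformly in $n,\zeta$.

**Step 2: the coefficient $g^P_{R+1}$.** This is the coefficient of $e^{-\mathrm i(R+1)\omega n}$ in $\gamma_\varphi$. The residues of $\pm1,\pm R,\pm(R+1)$ modulo $P$ are distinct and nonzero, as $1<R<R+1\le(P-1)/2$. So the linear bracket contributes only through mode $-(R+1)$ of $f$ and $f'$, which is $O(\varepsilon^3)$. In the quadratic bracket, products containing a mode $\pm(R+1)$ are $O(\varepsilon^4)$. There remain the unordered pairs of modes from $\{\pm1,\pm R\}$ with sum $\equiv-(R+1)\pmod P$. Recall that $P$ is odd and $3\le R+1\le(P-1)/2$.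

| pair | sum $+\,(R+1)$ | $\equiv0$ mod $P$? |
|---|---|---|
| $(-1,-R)$ | $0$ | yes |
| $(R,R)$ | $3R+1$ | possibly |
| $(1,1)$ | $R+3$, with $5\le R+3\le(P+3)/2<P$ | no |
| $(-1,-1)$ | $R-1$, with $1\le R-1<P$ | no |
| $(1,-1)$ | $R+1$ | no |
| $(R,-R)$ | $R+1$ | no |
| $(-R,-R)$ | $1-R$ | no |
| $(1,R)$ | $2(R+1)$, with $0<2(R+1)\le P-1$ | no |
| $(1,-R)$ | $2$ | no |
| $(-1,R)$ | $2R$, with $0<2R<P$ | no |

The pair $(-1,-R)$ contributes $2\varepsilon^2\sigma$ to $f^2$; to $ff'$ it contributes $\varepsilon^2\sigma(e^{-\mathrm i\omega}+e^{-\mathrm iR\omega})$, since either of the two modes may come from $f'$. The pair $(R,R)$, if present, contributes $\varepsilon^2$ to $f^2$ and $\varepsilon^2e^{\mathrm iR\omega}$ to $ff'$. Hence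
$$g^P_{R+1}=\varepsilon^2(\sigma\kappa+\kappa')+O(\varepsilon^3),\qquad\kappa=2(3\rho-1)-2\rho(e^{-\mathrm i\omega}+e^{-\mathrm iR\omega}),$$
where $\kappa'=(3\rho-1)-2\rho e^{\mathrm iR\omega}$ if $3R+1\equiv0\pmod P$, and $\kappa'=0$ otherwise. So $\kappa'$ does not depend on $\sigma,\zeta,\varepsilon$, and the $O$ is uniform in $\zeta$.

**Step 3: $\kappa\ne0$.** This makes the forcing genuine. We have $\operatorname{Im}\kappa=2\rho(\sin\omega+\sin R\omega)$. If it is $0$, then $\sin\omega=\sin(-R\omega)$, so $(R+1)\omega\equiv0$ or $(R-1)\omega\equiv\pi\pmod{2\pi}$. The first is impossible, since $e^{\mathrm i\omega}$ is a primitive $P$-th root of unity and $P\nmid R+1$. The second would make $-1=e^{\mathrm i(R-1)\omega}$ a $P$-th root of unity, which is false for odd $P$.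

**Step 4: free phase.** Since $\kappa\ne0$, at most one $\sigma$ has $\sigma\kappa+\kappa'=0$, so we may choose $\sigma\in\{1,2\}$ with $c:=\sigma\kappa+\kappa'\ne0$. (The two choices of $\sigma$ take care of a possible cancellation with $\kappa'$.) Then
$$f_{R+1}\,g^P_{R+1}=\varepsilon^3\zeta\cdot\varepsilon^2(c+O(\varepsilon))=\varepsilon^5(c\zeta+O(\varepsilon)).$$
The three numbers $c\zeta$ with $\zeta^3=1$ positively span $\mathbb C$. By (F3), after division by $\varepsilon^5$, the three numbers $f_{R+1}g^P_{R+1}$ do so as well for $\varepsilon$ small.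

**Step 5: back to the cone.** By (7), since the modes $1,R$ belong to $W_R$,
$$[C_\varphi]\equiv\bigl[2P\operatorname{Re}(f_{R+1}g^P_{R+1}e^{\mathrm i(R+1)\omega d})\bigr]\pmod{W_R}.$$
As $W_R$ is a linear subspace contained in the convex cone $\mathcal K$, we have $\mathcal K+W_R=\mathcal K$. So $\mathcal K$ contains the right-hand classes for the three $\zeta$, hence all $[\operatorname{Re}(c'e^{\mathrm i(R+1)\omega d})]$, $c'\in\mathbb C$. Thus $\mathcal K\supseteq W_{R+1}$.

Starting from $\mathcal K\supseteq W_2$, induction gives $\mathcal K\supseteq W_{(P-1)/2}=W$. This proves Proposition 2. $\square$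

## 9. Integer multiplicities by a fixed point, and the proof of the Theorem

Proposition 2 gives $-[C_{\varphi^*}]=\sum\alpha_i[C_{\varphi_i}]$ with real $\alpha_i\ge0$. But Proposition 1 needs a *list*, so the multiplicities must be integers, and rescaling a sequence is no help: $C_{\alpha\varphi}=C_\varphi$. Rounding the $\alpha_i$ leaves a bounded error that has to be removed exactly. The trick is to pass from $k$ to $k+1$ copies of $\varphi_i$ continuously, by adding a pointwise power $\varphi_i^t$ with $t$ running from $0$ to $1$; each power is itself an admissible sequence.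

**Step 1: fix everything.** Fix $\lambda\in(2/3,1)$ and take $\rho,q_0,P_0$ from Proposition 2. With these, let $\varphi^*$ be the geometric sequence of Section 4. Fix an odd $P\ge P_0$ for which (4) is positive, and put $v^*=[C_{\varphi^*}]$. Since $\mathcal K=W$, (F2) gives finitely many $\varphi_1,\dots,\varphi_N$ with $q_{\varphi_i}>q_0$ such that the $v_i=[C_{\varphi_i}]$ positively span $W$. There is $\alpha^0\in\mathbb R^N_{>0}$ with $\sum_i\alpha^0_iv_i=0$: write $-\sum_iv_i=\sum_i\beta_iv_i$ with $\beta\ge0$ and set $\alpha^0_i=1+\beta_i$. This vector gives room to keep all coefficients positive.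

**Step 2: interpolation by powers.** For $t\in[0,1]$ let $\varphi_i^t$ be the pointwise power. Then $q_{\varphi_i^t}=q_{\varphi_i}^t\ge q_{\varphi_i}>q_0$, since $q_{\varphi_i}\le1$. The map $c_i(t)=[C_{\varphi_i^t}]$ is continuous, with $c_i(0)=0$ (constant sequence) and $c_i(1)=v_i$. Hence
$$H_i(\alpha)=\lfloor\alpha\rfloor v_i+c_i(\alpha-\lfloor\alpha\rfloor),\qquad\alpha\ge0,$$
is continuous: at an integer $k\geq 1$ the limit from the left is $(k-1)v_i+c_i(1)=kv_i$, which is the value. Fix a Euclidean norm on $W$. With $t=\alpha-\lfloor\alpha\rfloor$, $|H_i(\alpha)-\alpha v_i|=|c_i(t)-tv_i|\le B$ for some constant $B$ independent of $i,\alpha$.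

**Step 3: Brouwer's theorem.** We now solve $\sum_iH_i(\alpha_i)=-v^*$ exactly. Let $\mathcal N:W\to\mathbb R^N$ be a linear right inverse of the surjection $\alpha\mapsto\sum_i\alpha_iv_i$, let $R_0=|v^*|+NB$, and take $T$ so large that all components of $T\alpha^0+\mathcal Nw$ are $\ge1$ whenever $|w|\le R_0$. Since $\sum_i(T\alpha^0_i+(\mathcal Nw)_i)v_i=w$, for such $w$
$$\sum_iH_i\bigl(T\alpha^0_i+(\mathcal Nw)_i\bigr)=w+D(w),\qquad D\text{ continuous},\quad|D(w)|\le NB .$$
The map $w\mapsto-v^*-D(w)$ is continuous and sends the closed ball of radius $R_0$ into itself. By Brouwer's theorem it has a fixed point $w$, and then $w+D(w)=-v^*$. With $\alpha=T\alpha^0+\mathcal Nw$ and $t_i=\alpha_i-\lfloor\alpha_i\rfloor$,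
$$v^*+\sum_i\Bigl(\lfloor\alpha_i\rfloor v_i+[C_{\varphi_i^{t_i}}]\Bigr)=0 . \tag{8}$$

**Step 4: the list.** Take $\varphi^*$ once, in first position, each $\varphi_i$ with multiplicity $\lfloor\alpha_i\rfloor\ge1$, and each $\varphi_i^{t_i}$ once. The list is finite, has at least two members, and satisfies the hypotheses of Proposition 1:

* (a), since by (8) the sum of the correlation functions is zero modulo constants;
* (b), since $q_{\varphi^*}=q_0=(1-\lambda)/\rho$ and all other members have $q>q_0$;
* (c), by the choice of $P$ and (4).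

Proposition 1 gives the required LP and starting point. This proves the Theorem. $\blacksquare$

## 10. A geometric decrease to a value far from the optimum

The construction allows a more precise description of the failure.

**Addendum.** For every $\lambda\in(2/3,1)$, every $g>0$, and every $\rho<1/3$ sufficiently close to $1/3$ (depending on $\lambda$), there are an LP and a starting point as above such that the iterates are
$$\hat x^k=(\rho^k\xi^k,\,B),\qquad\xi^k>0\ \text{periodic in }k,\quad B>0\ \text{constant}.$$
The objective decreases exactly by the factor $\rho$ per step to its limit $0$, the optimal value is $\le-g$, and the reduced costs are periodic in $k$ and have a negative component at every iteration.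

*Proof.* The parameter choice in Section 6 works for every $\rho<1/3$ close enough to $1/3$. For such a $\rho$, form the list of Section 9, and in the LP of Proposition 1 replace $1-\tau$ by $B-\tau$ with $B\ge1$ and $B\ge g/\Gamma$; that is, $b=A(0,B)^T$. Start at $(\xi^0,B)$.

The space $V$ is unchanged. In Step 5 of Proposition 1 the coordinate $x_0$ has reduced cost $0$ and never moves, so the same computation gives the iterates $(\rho^k\xi^k,B)$. Feasibility now means $\tau\le B$, and the estimate of Step 4 there bounds the objective below by $-B(KP/\Phi+\Gamma)$, so an optimal solution exists. The point $(Bh,0)$ is feasible with value $-B\Gamma\le-g$. By (1) and $c=s^0$, the objective at iterate $k$ is $s^0\cdot\rho^k\xi^k=\rho^kK$; since $K>0$, it is also not constant on the feasible region. The reduced cost at iterate $k$ is $(s^k,0)$ with $s^k$ periodic in $k$. Since $h\ge0$ and $s^k\cdot h=-\Gamma<0$, it has a negative component. $\square$
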